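\title{Arcs of the unit circle on which a polynomial has small argument}

\begin{abstract}
Let $P\not\equiv0$ be a complex polynomial of degree at most $n$ with $P(0)=0$, and let $0<\alpha<\pi$. We prove a conjecture of L.~Brickman: there is an arc of the unit circle of length $2\alpha/n$ on which $P\neq0$ and $|\arg P|\le\alpha$. The center of the arc is a maximum point of an explicit trigonometric polynomial, and on the arc $P$ is a combination of three unit vectors with nonnegative coefficients. We also show that the arc can be taken longer unless $P(z)=az^n$, and that in the limit case $\alpha=\pi$ the length $2\pi/n$ remains sharp while this rigidity fails.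
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $\mathbb{D}$ be the open unit disc and $\partial\mathbb{D}$ the unit circle. For $w\in\mathbb{C}\setminus\{0\}$ let $\arg w\in(-\pi,\pi]$ be the principal argument. A condition such as $|\arg P(z)|\le\alpha$ always includes the requirement $P(z)\neq0$, and the length of an arc is its arc length. As $z$ runs around $\partial\mathbb{D}$, for how long must the value $P(z)$ of a polynomial stay, without interruption, in the sector $|\arg w|\le\alpha$? The following conjecture of L.~Brickman is posed in \cite{conf}.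

\begin{quote}
\emph{For every complex polynomial $P\not\equiv0$ of degree $n$ with $P(0)=0$ and every $\alpha\in(0,\pi)$ there is an arc of $\partial\mathbb{D}$ of length at least $2\alpha/n$ on which $|\arg P(z)|\le\alpha$.}
\end{quote}

The constant comes from monomials. If $P(z)=az^n$ with $a=|a|e^{i\gamma}\neq0$, then $|\arg P(e^{it})|\le\alpha$ exactly when $nt+\gamma\in[-\alpha,\alpha]+2\pi\mathbb{Z}$. This set consists of $n$ arcs of length $2\alpha/n$ whose centers are $2\pi/n$ apart, and the arcs are disjoint because $\alpha<\pi$. So the conjecture holds for monomials, with no room to spare, and this also settles the case $n=1$.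

For a general $P$ without zeros on $\partial\mathbb{D}$, the argument principle says that the curve $t\mapsto P(e^{it})$ winds $\nu$ times around the origin, where $\nu$ is the number of zeros in $\mathbb{D}$. Here $1\le\nu\le n$ because $P(0)=0$. The curve therefore crosses the sector, and its average angular speed is at most $n$; at speed $n$ a crossing takes time $2\alpha/n$. This suggests that $az^n$ is the worst case. It is not a proof, because the speed has no pointwise bound. If $z_1,\dots,z_n$ are the zeros of $P$, the angular speed at $z=e^{it}$ is $\operatorname{Re}\frac{zP'(z)}{P(z)}=\sum_j\operatorname{Re}\frac{z}{z-z_j}$, and a zero at $r\in(0,1)$ contributes $1/(1-r)$ at $z=1$. Some crossings may thus be very fast, and the arc has to be chosen with care. The hypothesis $P(0)=0$ cannot be dropped: for $\rho>1$ the values of $z^n-\rho$ on $\partial\mathbb{D}$ have $|\arg|\ge\pi-\arcsin(1/\rho)$, so for large $\rho$ they miss the sector altogether.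

Throughout the paper $n\ge1$ and
\[
P(z)=\sum_{k=1}^n a_kz^k\not\equiv0 ,
\]
so $P(0)=0$ and the degree of $P$ is at most $n$. The conjecture is true, with an explicit arc and a sharper bound on the argument.

\begin{theorem}\label{thm:main}
Let $\alpha\in(0,\pi)$ and $h=\alpha/n$, so that $0<kh\le\alpha<\pi$ for $1\le k\le n$. Let $m\in\mathbb{R}$ be any point at which the real trigonometric polynomial
\[
U(t)=2\operatorname{Re}\sum_{k=1}^n\frac{a_k}{\sin kh}\,e^{ikt}
\]
attains its maximum. Then for all $|s|\le h$ we have $P(e^{i(m+s)})\neq0$ and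
\begin{equation}\label{eq:main}
\frac{ns-\alpha}{2}\;\le\;\arg P(e^{i(m+s)})\;\le\;\frac{ns+\alpha}{2}.
\end{equation}
In particular $|\arg P|\le\alpha$ on the arc $\{e^{i(m+s)}:|s|\le h\}$, whose length is $2\alpha/n$.
\end{theorem}

Inequality \eqref{eq:main} confines $P(e^{i(m+s)})$ to a sector of opening $\alpha$, half of what the conjecture allows, whose axis has direction $ns/2$ and turns at speed $n/2$. For $P(z)=az^n$ the maximum points of $U$ are those with $ae^{inm}>0$; then $\arg P(e^{i(m+s)})=ns$, which meets the lower bound at $s=-h$ and the upper bound at $s=h$. Applying the theorem to $e^{-i\theta}P$ gives the same statement for the closed sector of opening $2\alpha$ about any direction $\theta$.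

\begin{theorem}[Rigidity]\label{thm:rigid}
Let $\alpha\in(0,\pi)$. If $P$ is not of the form $az^n$, there is an arc of length strictly greater than $2\alpha/n$ on which $|\arg P|\le\alpha$. For $P=az^n$ the longest such arc has length exactly $2\alpha/n$. So the constant is sharp, and the extremal polynomials are exactly the $az^n$.
\end{theorem}

At $\alpha=\pi$ the condition $|\arg P|\le\pi$ says only that $P\neq0$, and an arc of length $2\pi/n$ exists for the simple reason that $P$ has at most $n-1$ zeros on $\partial\mathbb{D}$. The meaningful limit of the problem asks that $P$ avoid the negative real axis.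

\begin{theorem}[Limit case $\alpha=\pi$]\label{thm:limit}
There is $m\in\mathbb{R}$ with
\begin{equation}\label{eq:limit}
\operatorname{Re}\bigl(e^{-ins/2}P(e^{i(m+s)})\bigr)\ge0\qquad\text{for }|s|\le\pi/n .
\end{equation}
Hence $P$ takes no value in $(-\infty,0)$ on some open arc of length $2\pi/n$. The constant $2\pi/n$ is best possible, and for $n\ge2$ it is attained also by polynomials that are not monomials, so rigidity fails at $\alpha=\pi$.
\end{theorem}

Section~\ref{sec:center} explains the choice of $m$, and Section~\ref{sec:two} proves Theorem~\ref{thm:main} by hand for $n=2$. The general case rests on an interpolation formula (Section~\ref{sec:interp}), which yields the representation of $P$ in Section~\ref{sec:rep}. Theorems~\ref{thm:rigid} and~\ref{thm:limit} are proved in Sections~\ref{sec:rigid} and~\ref{sec:limit}.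

\section{The center of the arc}\label{sec:center}

As $\alpha\to0$ the problem degenerates to finding one point of $\partial\mathbb{D}$ at which $P$ is real and nonnegative. The maximum principle produces such a point. Since $P(0)=0$, we can write $P(z)=zQ'(z)$ with $Q(z)=\sum_k a_kz^k/k$. Let $m$ be a maximum point of $\operatorname{Re}Q(e^{it})$. The derivative in $t$ vanishes at $m$, and it equals $\operatorname{Re}(iP(e^{im}))=-\operatorname{Im}P(e^{im})$. The harmonic function $\operatorname{Re}Q$ attains its maximum over the closed disc at $e^{im}$, so its radial derivative there, which is $\operatorname{Re}P(e^{im})$, is nonnegative. Thus $P(e^{im})\in[0,\infty)$.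

To control $P$ on an arc of half-length $h$, we replace the derivative by a difference with step $h$. Differentiation multiplies $e^{iks}$ by $ik$, and the symmetric difference multiplies it by $e^{ikh}-e^{-ikh}=2i\sin kh$. So the role of $Q$ passes to
\[
V(t)=\sum_{k=1}^n v_ke^{ikt},\qquad v_k=\frac{a_k}{\sin kh},
\]
which satisfies
\begin{equation}\label{eq:diff}
P(e^{is})=\frac1{2i}\bigl[V(s+h)-V(s-h)\bigr].
\end{equation}
The function $U$ of Theorem~\ref{thm:main} is $2\operatorname{Re}V$, and $hU(t)\to2\operatorname{Re}Q(e^{it})$ as $h\to0$.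

Replacing $P(z)$ by $P(e^{im}z)$ multiplies $a_k$ by $e^{ikm}$ and replaces $U$ by $U(\cdot+m)$. \emph{We may therefore assume $m=0$, and we do so until the end of Section~\ref{sec:rigid}.} All the information in the choice of $m$ is carried by
\[
N(t)=U(0)-U(t),\qquad\text{which satisfies}\quad N\ge0,\quad N(0)=0 .
\]
It is a real trigonometric polynomial of degree at most $n$, that is, a real-valued linear combination of $e^{ikt}$ with $|k|\le n$. It is not identically zero, since its coefficient of $e^{ikt}$ is $-v_k$ and some $v_k$ is nonzero.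

For a complex number $W$ we have $\operatorname{Im}\frac{W}{2i}=-\frac12\operatorname{Re}W$ and $\operatorname{Re}\frac{W}{2i}=\frac12\operatorname{Im}W$. Since $\operatorname{Re}V=\frac12(U(0)-N)$, formula \eqref{eq:diff} splits into
\begin{align}
\operatorname{Im}P(e^{is})&=\tfrac14\bigl[N(s+h)-N(s-h)\bigr],\label{eq:im}\\
\operatorname{Re}P(e^{is})&=\tfrac12\bigl[\operatorname{Im}V(s+h)-\operatorname{Im}V(s-h)\bigr].\label{eq:re}
\end{align}
Formula \eqref{eq:im} already gives $\operatorname{Im}P(e^{ih})=\frac14N(2h)\ge0$ and $\operatorname{Im}P(e^{-ih})=-\frac14N(-2h)\le0$, as one expects of a curve that crosses the sector from below to above.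

We shall need to count the zeros of $N$.

\begin{lemma}\label{lem:zeros}
Let $N\ge0$ be a real trigonometric polynomial of degree at most $n$, not identically zero. Then $N$ has at most $n$ distinct real zeros modulo $2\pi$. If $N(2\pi p/n)=0$ for $0\le p\le n-1$, then $N(t)=C(1-\cos nt)$ for a constant $C$.
\end{lemma}

\begin{proof}
There is a polynomial $F\not\equiv0$ of degree at most $2n$ with $F(e^{it})=e^{int}N(t)$. A real zero $t_0$ of $N$ is a minimum, so $N'(t_0)=0$. Differentiating gives $ie^{it}F'(e^{it})=e^{int}(inN(t)+N'(t))$, so $e^{it_0}$ is a root of $F$ of multiplicity at least $2$, and there are at most $n$ such roots. If every $n$-th root of unity is one of them, then $(z^n-1)^2$ divides $F$, and comparing degrees gives $F=C'(z^n-1)^2$. Hence $N(t)=C'(e^{int}-2+e^{-int})=-2C'(1-\cos nt)$.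
\end{proof}

\section{The case $n=2$}\label{sec:two}

For $n=2$ the condition $N\ge0$ can be solved explicitly, and one sees how it forces \eqref{eq:main}. Here $h=\alpha/2<\pi/2$, and \eqref{eq:main} reads $s-h\le\arg P(e^{is})\le s+h$.

The polynomial $F$ in the proof of Lemma~\ref{lem:zeros} has degree at most $4$ and a double root at $1$. Since $1-\cos t=-(z-1)^2/(2z)$ for $z=e^{it}$, the quotient $N(t)/(1-\cos t)$ is a real trigonometric polynomial of degree at most $1$, say $A+\operatorname{Re}(\beta e^{it})$ with $A\in\mathbb{R}$, $\beta\in\mathbb{C}$. It is nonnegative, which means $|\beta|\le A$, and $A>0$ because $N\not\equiv0$. Using $e^{it}\cos t=\frac12(e^{2it}+1)$ we expand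
\[
N(t)=A-\tfrac12\operatorname{Re}\beta-\operatorname{Re}\bigl((A-\beta)e^{it}\bigr)-\tfrac12\operatorname{Re}\bigl(\beta e^{2it}\bigr).
\]
Comparing with $N=U(0)-2\operatorname{Re}V$ gives $v_1=\frac12(A-\beta)$ and $v_2=\frac14\beta$, hence $a_1=\frac12(A-\beta)\sin h$ and $a_2=\frac12\beta\sin h\cos h$. With $b=\beta/A$, $|b|\le1$,
\[
P(e^{is})=\frac{A\sin h}{2}\,e^{is}\,\bigl[1-b\,(1-\cos h\,e^{is})\bigr].
\]
For $|s|\le h$ we have $\cos s\ge\cos h>0$, so
\[
|1-\cos h\,e^{is}|^2=1-2\cos h\cos s+\cos^2h\le1-\cos^2h=\sin^2h .
\]
The bracket therefore lies in the closed disc with center $1$ and radius $\sin h<1$. This disc does not contain $0$ and is seen from $0$ under the half-angle $h$, so the bracket is nonzero and its argument lies in $[-h,h]$. Adding $s$ gives a number in $[s-h,s+h]\subset(-\pi,\pi)$, which is the principal argument of $P(e^{is})$. This proves Theorem~\ref{thm:main} for $n=2$. The estimate for $|1-\cos h\,e^{is}|$ holds exactly when $\cos s\ge\cos h$, which shows how the step $h$ in the definition of $U$ is matched to the length of the arc.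

For larger $n$ the cone of nonnegative trigonometric polynomials is not described by such a simple inequality between coefficients. We use instead the inequalities $N(t)\ge0$ themselves, at finitely many well-chosen points $t$.

\section{An interpolation formula for the conjugate polynomial}\label{sec:interp}

By \eqref{eq:im}, $\operatorname{Im}P(e^{is})$ is a combination of two values of $N$. The difficulty is \eqref{eq:re}: it involves $\operatorname{Im}V$, which depends on $N$ globally. Recall that the conjugate of $N=g_0+2\operatorname{Re}G$, where $g_0\in\mathbb{R}$ and $G(t)=\sum_{k=1}^ng_ke^{ikt}$, is $2\operatorname{Im}G$; conjugation sends $\cos kt$ to $\sin kt$, $\sin kt$ to $-\cos kt$, and constants to $0$. The classical formula for it is the principal value integral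
\[
\operatorname{Im}G(x)=\frac1{4\pi}\,\mathrm{p.v.}\!\int_{-\pi}^{\pi}N(t)\cot\frac{x-t}{2}\,dt ,
\]
which we use only as a guide. In our case $G=-V$, so $\operatorname{Re}P(e^{is})$ is an integral of $N$ against the kernel
\begin{equation}\label{eq:kernel}
\cot\frac{s-h-t}{2}-\cot\frac{s+h-t}{2}=\frac{\sin h}{\sin\frac{t-s+h}{2}\,\sin\frac{t-s-h}{2}},
\end{equation}
where we used $\cot X-\cot Y=\sin(Y-X)/(\sin X\sin Y)$. Modulo $2\pi$, the kernel is positive outside $[s-h,s+h]$ and negative inside, so $N\ge0$ alone does not give a sign. But for $|s|<h$ the bad interval contains $0$ and lies in $(-2h,2h)\subset(-\frac{2\pi}n,\frac{2\pi}n)$. Of the $n$ equally spaced nodes $2\pi p/n$, only the node $0$ falls into it, and there $N$ vanishes. We therefore replace the integral by its Riemann sum over these nodes. The next lemma computes the error exactly; it involves only the value $N(x)$ and a constant.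

\begin{lemma}\label{lem:interp}
Let $N(t)=g_0+2\operatorname{Re}G(t)$ with $g_0\in\mathbb{R}$ and $G(t)=\sum_{k=1}^ng_ke^{ikt}$, and let $\theta_p=2\pi p/n$. For real $x\notin\frac{2\pi}n\mathbb{Z}$,
\begin{equation}\label{eq:interp}
T(x):=\frac1{2n}\sum_{p=0}^{n-1}N(\theta_p)\cot\frac{x-\theta_p}{2}
=\frac12\cot\frac{nx}{2}\;N(x)+\operatorname{Im}G(x)+\operatorname{Im}g_n .
\end{equation}
\end{lemma}

\begin{proof}
Since $\cot\frac y2=i\frac{e^{iy}+1}{e^{iy}-1}$, putting $z=e^{ix}$ and $\zeta=e^{i\theta_p}$ gives $\frac12\cot\frac{x-\theta_p}2=\frac i2\frac{z+\zeta}{z-\zeta}$. For $0\le k\le n$ let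
\[
S_k=\frac1n\sum_{\zeta^n=1}\zeta^k\,\frac i2\,\frac{z+\zeta}{z-\zeta}.
\]
The cotangents are real and $N(\theta_p)=g_0+2\operatorname{Re}\sum_kg_k\zeta^k$, so
\begin{equation}\label{eq:TS}
T(x)=g_0S_0+2\operatorname{Re}\sum_{k=1}^ng_kS_k .
\end{equation}
To compute $S_k$, regard it as a rational function of $z$ and take first $|z|>1$. Then $\frac{z+\zeta}{z-\zeta}=1+2\sum_{j\ge1}\zeta^jz^{-j}$, and the average $\frac1n\sum_\zeta\zeta^l$ is $1$ if $n\mid l$ and $0$ otherwise. For $1\le k\le n-1$ the surviving terms have $j=n-k,\,2n-k,\dots$; for $k=0$ and $k=n$ the constant term and the terms $j=n,\,2n,\dots$ survive. Summing the geometric series,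
\[
S_k=\frac{iz^{-(n-k)}}{1-z^{-n}}=\frac{iz^k}{z^n-1}\quad(1\le k\le n-1),\qquad
S_0=S_n=\frac i2\Bigl(1+\frac{2}{z^n-1}\Bigr)=\frac i2\,\frac{z^n+1}{z^n-1}.
\]
Rational functions that agree for $|z|>1$ agree wherever they are defined, so these formulas hold for $z=e^{ix}$, where $z^n\neq1$.

Let $\kappa=\frac12\cot\frac{nx}2=\frac i2\frac{z^n+1}{z^n-1}$, a real number. Then $\kappa-\frac i2=\frac{i}{z^n-1}$, so $S_0=\kappa$ and $S_k=z^k(\kappa-\frac i2)$ for $1\le k\le n-1$. The index $k=n$ is exceptional, because $\zeta^n=\zeta^0$ at the nodes. We have $z^n(\kappa-\frac i2)=i+\frac i{z^n-1}=\kappa+\frac i2$, and therefore $S_n=\kappa=z^n(\kappa-\frac i2)-\frac i2$. Substituting into \eqref{eq:TS},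
\[
T(x)=\kappa g_0+2\operatorname{Re}\bigl[(\kappa-\tfrac i2)G(x)\bigr]+2\operatorname{Re}\bigl(-\tfrac i2g_n\bigr)
=\kappa N(x)+\operatorname{Re}(-iG(x))+\operatorname{Re}(-ig_n),
\]
which is \eqref{eq:interp} because $\operatorname{Re}(-iw)=\operatorname{Im}w$.
\end{proof}

\section{A three-term representation and the proof of Theorem~\ref{thm:main}}\label{sec:rep}

We return to $N=U(0)-U$. For $|s|\le h$ put
\[
\varphi=\frac{n(h+s)}2,\qquad\psi=\frac{n(h-s)}2 ,
\]
so that $\varphi,\psi\in[0,\alpha]$, $\varphi+\psi=\alpha$ and $\varphi-\psi=ns$. The bounds in \eqref{eq:main} are $-\psi$ and $\varphi$. Define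
\[
A(s)=\frac{N(s+h)}{4\sin\varphi}\quad(-h<s\le h),\qquad B(s)=\frac{N(s-h)}{4\sin\psi}\quad(-h\le s<h),
\]
with $A(-h)=B(h)=0$, and
\[
R(s)=\sum_{p=1}^{n-1}\lambda_p(s)N(\theta_p),\qquad
\lambda_p(s)=\frac{\sin h}{4n\,\sin\frac{\theta_p-s+h}2\,\sin\frac{\theta_p-s-h}2}.
\]
For $n=1$ the sum is empty and $R=0$.

\begin{proposition}\label{prop:rep}
For $|s|\le h$ we have $\lambda_p(s)>0$ for $1\le p\le n-1$, the numbers $A(s),B(s),R(s)$ are nonnegative, and
\begin{equation}\label{eq:rep}
P(e^{is})=A(s)\,e^{i\varphi}+B(s)\,e^{-i\psi}+R(s).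
\end{equation}
\end{proposition}

\begin{proof}
\emph{Signs.} For $1\le p\le n-1$ and $|s|\le h<\pi/n$,
\[
0<\frac{2\pi}n-2h\le\theta_p-s-h\le\theta_p-s+h\le2\pi-\frac{2\pi}n+2h<2\pi .
\]
Both sines in the denominator of $\lambda_p(s)$ are therefore positive, so $\lambda_p$ is positive and continuous on $[-h,h]$, and $R\ge0$. The angles $\varphi$ and $\psi$ in the denominators of $A$ and $B$ lie in $(0,\alpha]\subset(0,\pi)$, so $A,B\ge0$.

\emph{Interior points.} Let $|s|<h$. Then $s+h\in(0,\frac{2\pi}n)$ and $s-h\in(-\frac{2\pi}n,0)$, so Lemma~\ref{lem:interp} applies at $x=s\pm h$, with $g_0=U(0)$ and $G=-V$. It gives $\operatorname{Im}V(x)=\frac12\cot\frac{nx}2N(x)-T(x)+\operatorname{Im}g_n$. At $x=s+h$ the cotangent is $\cot\varphi$, and at $x=s-h$ it is $-\cot\psi$. The constant $\operatorname{Im}g_n$ cancels in the difference \eqref{eq:re}, and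
\[
\operatorname{Re}P(e^{is})=\tfrac14\cot\varphi\,N(s+h)+\tfrac14\cot\psi\,N(s-h)+\tfrac12\bigl[T(s-h)-T(s+h)\bigr].
\]
The last term is $\frac1{4n}\sum_{p=0}^{n-1}N(\theta_p)$ times the kernel \eqref{eq:kernel} at $t=\theta_p$. The term $p=0$, the only one with a negative weight, drops out because $N(0)=0$, and what remains is $R(s)$. Adding $i$ times \eqref{eq:im},
\[
P(e^{is})=\tfrac14(\cot\varphi+i)N(s+h)+\tfrac14(\cot\psi-i)N(s-h)+R(s).
\]
The error terms of the interpolation formula, whose sign is indefinite when $\alpha>\pi/2$, now combine with the imaginary part: $\cot\varphi+i=e^{i\varphi}/\sin\varphi$ and $\cot\psi-i=e^{-i\psi}/\sin\psi$. This is \eqref{eq:rep}.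

\emph{Endpoints.} It suffices to show that $A$ and $B$ are continuous on $[-h,h]$, since then both sides of \eqref{eq:rep} are. Only $A$ at $-h$ and $B$ at $h$ are in question. Since $N(0)=N'(0)=0$, the quotient $N(x)/\sin\frac{n|x|}2$ tends to $0$ as $x\to0$. With $x=s+h$ this gives $A(s)\to0$ as $s\to-h$, and with $x=s-h$ it gives $B(s)\to0$ as $s\to h$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Fix $|s|\le h$ and multiply \eqref{eq:rep} by $e^{-ins/2}$. Since $\varphi-\frac{ns}2=\frac\alpha2$ and $-\psi-\frac{ns}2=-\frac\alpha2$,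
\[
W:=e^{-ins/2}P(e^{is})=A(s)e^{i\alpha/2}+B(s)e^{-i\alpha/2}+R(s)e^{-ins/2},
\]
and $|ns/2|\le\alpha/2<\pi/2$. Each of the three unit vectors has real part at least $\cos\frac\alpha2>0$ and satisfies $|\operatorname{Im}|\le\tan\frac\alpha2\cdot\operatorname{Re}$. Hence
\[
\operatorname{Re}W\ge\bigl(A(s)+B(s)+R(s)\bigr)\cos\tfrac\alpha2,\qquad|\operatorname{Im}W|\le\tan\tfrac\alpha2\cdot\operatorname{Re}W .
\]
If the three coefficients are not all zero, then $W\neq0$ and $|\arg W|\le\alpha/2$. The number $\frac{ns}2+\arg W$ lies in $[\frac{ns-\alpha}2,\frac{ns+\alpha}2]\subset[-\alpha,\alpha]\subset(-\pi,\pi)$, so it is the principal argument of $P(e^{is})$, and \eqref{eq:main} holds.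

Suppose that $A(s)=B(s)=R(s)=0$. Since $\lambda_p(s)>0$, the equality $R(s)=0$ gives $N(\theta_p)=0$ for $1\le p\le n-1$, and also $N(\theta_0)=N(0)=0$. If $s>-h$, then $A(s)=0$ gives $N(s+h)=0$ with $s+h\in(0,2h]\subset(0,\frac{2\pi}n)$. If $s=-h$, then $B(s)=0$ gives $N(-2h)=0$ with $-2h\in(-\frac{2\pi}n,0)$. In both cases $N$ has a zero that is not a node, hence $n+1$ distinct zeros modulo $2\pi$, contrary to Lemma~\ref{lem:zeros}.
\end{proof}

\begin{remark}
The hypothesis $P(0)=0$ enters in \eqref{eq:diff}: a difference $V(s+h)-V(s-h)$ of trigonometric polynomials has no constant term. The bound on the degree makes the interpolation formula valid with $n$ nodes and limits the number of zeros of $N$; for $z^{n+1}$ the longest arc has length $2\alpha/(n+1)$. The choice of $m$ gives $N\ge0$, hence the signs of $A,B,R$, and $N(0)=0$, which removes the negative weight. Finally $\alpha<\pi$ makes $\sin kh\neq0$, keeps the nodes $\theta_p$ with $p\neq0$ away from $[s-h,s+h]$, and places the three unit vectors in an open half-plane, so that they cannot cancel.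
\end{remark}

\section{Rigidity}\label{sec:rigid}

At the ends of the arc, \eqref{eq:rep} has only two terms:
\begin{equation}\label{eq:ends}
P(e^{ih})=A(h)e^{i\alpha}+R(h),\qquad P(e^{-ih})=B(-h)e^{-i\alpha}+R(-h).
\end{equation}
The values lie on the boundary of the sector only if the term $R$ is absent, and this pins down $N$.

\begin{proof}[Proof of Theorem~\ref{thm:rigid}]
The statement for $P=az^n$ was checked in Section~\ref{sec:intro}. The reduction to $m=0$ does not affect whether $P$ has the form $az^n$.

Suppose $R(h)=0$ or $R(-h)=0$. Since $\lambda_p(\pm h)>0$, the function $N$ vanishes at $\theta_1,\dots,\theta_{n-1}$ as well as at $\theta_0=0$, and Lemma~\ref{lem:zeros} gives $N(t)=C(1-\cos nt)$. The coefficient $-v_k$ of $e^{ikt}$ in $N$ is then zero for $1\le k<n$, so $P=a_nz^n$.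

Now let $P$ not be of the form $az^n$, so that $R(h)>0$ and $R(-h)>0$. By \eqref{eq:main}, $\arg P(e^{ih})\in[0,\alpha]$ and $\arg P(e^{-ih})\in[-\alpha,0]$. By \eqref{eq:ends},
\[
\operatorname{Im}\bigl(e^{-i\alpha}P(e^{ih})\bigr)=-R(h)\sin\alpha\neq0,\qquad
\operatorname{Im}\bigl(e^{i\alpha}P(e^{-ih})\bigr)=R(-h)\sin\alpha\neq0 ,
\]
so $\arg P(e^{ih})\neq\alpha$ and $\arg P(e^{-ih})\neq-\alpha$. Both values lie in the open set $\{w\neq0:|\arg w|<\alpha\}$, and by continuity $P(e^{is})$ stays in this set for $s$ near $h$ and near $-h$. Together with Theorem~\ref{thm:main} this gives $|\arg P(e^{is})|\le\alpha$ for $|s|\le h+\delta$ with some $\delta>0$, an arc of length greater than $2\alpha/n$.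
\end{proof}

\section{The limit case $\alpha=\pi$}\label{sec:limit}

At $\alpha=\pi$ the coefficient $v_n=a_n/\sin nh$ is not defined, so $U$ is not available. Instead we let $\alpha$ increase to $\pi$ and use compactness of the circle. The sharper bound \eqref{eq:main} is what survives: a sector of opening $\alpha$ about the direction $ns/2$ tends to a half-plane.

\begin{proof}[Proof of Theorem~\ref{thm:limit}]
\emph{The half-plane condition.} Take $\alpha_l\uparrow\pi$ and let $m_l\in[0,2\pi]$ be a point given by Theorem~\ref{thm:main} for $\alpha_l$. Passing to a subsequence, $m_l\to m$. Fix $|s|<\pi/n$. For large $l$ we have $|s|\le\alpha_l/n$, and \eqref{eq:main} says that $\arg P(e^{i(m_l+s)})$ differs from $ns/2$ by at most $\alpha_l/2<\pi/2$. Hence $\operatorname{Re}\bigl(e^{-ins/2}P(e^{i(m_l+s)})\bigr)\ge0$, and letting $l\to\infty$ gives \eqref{eq:limit} for $|s|<\pi/n$. The values $s=\pm\pi/n$ follow by continuity in $s$.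

\emph{No negative values.} If $P(e^{i(m+s)})=-\rho$ with $\rho>0$ and $|s|<\pi/n$, the left side of \eqref{eq:limit} is $-\rho\cos\frac{ns}2<0$, a contradiction. So $P$ avoids $(-\infty,0)$ on the open arc $\{e^{i(m+s)}:|s|<\pi/n\}$.

\emph{Optimality.} It suffices to make $P$ negative at all $n$-th roots of unity, since every open arc longer than $2\pi/n$ contains one of them. (For $n=1$ the open arc of length $2\pi$ is the circle minus a point, and the claim is that the whole circle will not do.) The polynomials $\sum_{k=1}^na_kz^k$ have $n$ free coefficients, enough to prescribe these $n$ values. Let $\omega=e^{2\pi i/n}$, let $c_0,\dots,c_{n-1}>0$, and put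
\[
P(z)=-\sum_{j=0}^{n-1}c_jL_j(z),\qquad L_j(z)=\frac1n\sum_{k=1}^n(z\omega^{-j})^k .
\]
Then $L_j(0)=0$, and $L_j(\omega^l)=\frac1n\sum_{k=1}^n\omega^{(l-j)k}$ is $1$ for $l=j$ and $0$ for the other $l\in\{0,\dots,n-1\}$. So $P(0)=0$ and $P(\omega^j)=-c_j<0$ for all $j$. For this $P$ the longest open arc free of negative values has length exactly $2\pi/n$.

The coefficient of $z^n$ in $P$ is $-\frac1n\sum_jc_j\neq0$, so $P$ has degree $n$ and is not a monomial $az^k$ with $k<n$. If $P=az^n$, then $-c_j=P(\omega^j)=a$ for every $j$, so all $c_j$ are equal. Thus for $n\ge2$ and $c_j$ not all equal, $P$ is not a monomial.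
\end{proof}

For $n=2$, $c_0=3$, $c_1=1$ the construction gives $P(z)=-2z^2-z$, with $P(1)=-3$ and $P(-1)=-1$. By Theorem~\ref{thm:rigid}, for each $\alpha<\pi$ this polynomial has an arc longer than $\alpha$ on which $|\arg P|\le\alpha$, while no open arc longer than $\pi$ is free of negative values.

\begin{thebibliography}{1}

\bibitem{conf}
``International Conference,''
\texttt{http://math.sci.am/\allowbreak conference/\allowbreak sept2011/\allowbreak abstracts/\allowbreak abstracts-HAA-V.pdf}

\end{thebibliography}
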